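
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{fact}[theorem]{Fact}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Harish-Chandra cells not given by a subgroup of Lusztig's canonical quotient}


\begin{abstract}
A Harish-Chandra cell carries a representation of the integral Weyl group, all of whose constituents lie in one Lusztig family. It was conjectured that the multiplicities are always given by a subgroup $S$ of Lusztig's canonical quotient $\overline A$. We disprove this. There is a counterexample with integral infinitesimal character for a quotient of $\mathrm{Spin}(4,1)\times\mathrm{Spin}(3,2)$, and one for the simple simply connected group $\mathrm{Spin}(6,3)$. For an infinite family of groups we compute the multiplicities in one cell of each group, determine exactly when a subgroup describes them, and show that for every group of the family they are described by a subgroup $S\subset\overline A$ together with a class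 in $H^2(S,\mathbb C^\times)$.
\end{abstract}

\section{The question and the answer}

\subsection{Cells}
Let $G$ be a connected complex reductive algebraic group and $G(\mathbb R)$ a real form of $G$, with Cartan involution $\theta$. Put $K=G^\theta$, the complexification of $K(\mathbb R)=G(\mathbb R)^\theta$, and $\mathfrak g=\mathrm{Lie}(G)$. Fix a Cartan subalgebra and a Borel subalgebra $\mathfrak h\subset\mathfrak b\subset\mathfrak g$, put $W=W(\mathfrak g,\mathfrak h)$, and fix a dominant regular $\lambda\in\mathfrak h^*$, not necessarily integral. Let $R(\lambda)$ be the system of integral roots for $\lambda$ and $W(\lambda)\subset W$ its Weyl group, the integral Weyl group.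

Let $\mathrm{Irr}(\mathfrak g,K)_\lambda$ be the set of irreducible $(\mathfrak g,K)$-modules of infinitesimal character $\lambda$. The group $W(\lambda)$ acts on the Grothendieck group $K\mathcal M(\mathfrak g,K)_\lambda=\mathbb Z\cdot\mathrm{Irr}(\mathfrak g,K)_\lambda$ by coherent continuation (recalled in Section~\ref{sec:components}). Let $\le_{LR}$ be the preorder on $\mathrm{Irr}(\mathfrak g,K)_\lambda$ generated by the relation ``$Y$ appears in $w\cdot X$ for some $w\in W(\lambda)$''. Equivalently, $Y\le_{LR}X$ if and only if $Y$ is a composition factor of $F\otimes X$ for some finite-dimensional representation $F$ of the adjoint group $G^{\mathrm{ad}}$. A \emph{Harish-Chandra cell} is an equivalence class for the relation $Y\le_{LR}X\le_{LR}Y$. A cell $C$ defines a $W(\lambda)$-representation $C_{\mathbb Z}$ with basis $C$: the span of all $Y$ with $Y\le_{LR}X$ for some $X\in C$, modulo the span of those $Y$ among them that are not in $C$. For an irreducible representation $\sigma$ of $W(\lambda)$ let $m_C(\sigma)$ be its multiplicity in $C_{\mathbb Z}$.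

\subsection{Labels}
Let $G(\lambda)$ be a connected complex reductive group with root system $R(\lambda)$. The irreducible representations of $W(\lambda)$ are partitioned into Lusztig families. Each family contains a unique special representation $\sigma_s$, which is the Springer representation attached to a special nilpotent orbit $\mathcal O\subset\mathrm{Lie}\,G(\lambda)$ and the trivial local system, where the Springer correspondence is normalized so that the regular orbit corresponds to the trivial representation. Write $\Sigma=\Sigma(\mathcal O)$ for the family and $\overline A=\overline A(\mathcal O)$ for Lusztig's canonical quotient of the component group of the centralizer of an element of $\mathcal O$.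

For a finite group $H$ let $\mathcal M(H)$ be the set of pairs $(x,\xi)$ up to simultaneous conjugation, where $x\in H$ and $\xi$ is an irreducible representation of the centralizer $H^x$. Lusztig gives an injection $\Sigma\hookrightarrow\mathcal M(\overline A)$ that sends $\sigma_s$ to $(1,\mathrm{triv})$. We write $\sigma(x,\xi)$ for the member of $\Sigma$ with label $(x,\xi)$.

The set $\mathcal M(H)$ also labels the irreducible conjugation-equivariant sheaves $\mathcal E(x,\xi)$ on $H$. A subgroup $S\subset H$ produces such a sheaf: push forward the constant sheaf along $H\times_SS\to H$, $(h,y)\mapsto hyh^{-1}$, where $S$ acts on itself by conjugation. The multiplicity of $\mathcal E(x,\xi)$ in it is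
\begin{equation}\label{eq:mS}
m_S(x,\xi)=\sum_s\dim\big(\xi^{g}\big)^{S^s},
\end{equation}
where $s$ runs over the $S$-conjugacy classes of elements of $S$ that are $H$-conjugate to $x$, $g\in H$ is chosen with $gxg^{-1}=s$, $\xi^g$ is $\xi$ transported to $H^s$ by $g$, and $S^s$ is the centralizer of $s$ in $S$. For example, $m_{\{1\}}(x,\xi)$ is $\dim\xi$ if $x=1$ and $0$ otherwise, while $m_H(x,\xi)$ is $1$ if $\xi$ is trivial and $0$ otherwise. For every $S$ one has $m_S(1,\mathrm{triv})=1$. If $H$ is abelian, then $m_S(x,\xi)=1$ if $x\in S$ and $\xi|_S=1$, and $m_S(x,\xi)=0$ otherwise.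

\subsection{The conjecture}
The following is known (McGovern, Binegar). Let $C$ be a Harish-Chandra cell. Then $C_{\mathbb Z}$ contains a special representation $\sigma_s(C)$ of $W(\lambda)$, which determines $\mathcal O=\mathcal O(C)$, $\Sigma=\Sigma(\mathcal O)$ and $\overline A=\overline A(\mathcal O)$, and
\begin{enumerate}
\item[(K1)] $C_{\mathbb Z}=\sum_{\sigma\in\Sigma}m_C(\sigma)\,\sigma$ with $m_C(\sigma)\in\mathbb N$ and $m_C(\sigma_s)=1$;
\item[(K2)] if $G(\mathbb R)$ is a real form of type $A$, $SO(n)$, $Sp(2n)$ or exceptional, then there is a subgroup $S(C)\subset\overline A$ with $m_C(\sigma(x,\xi))=m_{S(C)}(x,\xi)$ for every $\sigma(x,\xi)\in\Sigma$;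
\item[(K3)] if $G(\mathbb R)$ is a complex group, so that $\mathfrak g$ is the product of two copies of its Lie algebra, then $\mathcal O=\mathcal O_1\times\mathcal O_1$, $\overline A(\mathcal O)=\overline A_1\times\overline A_1$ with $\overline A_1=\overline A(\mathcal O_1)$, and $S(C)$ is the diagonal subgroup.
\end{enumerate}
The equality $m_C(\sigma_s)=1$ in (K1) is consistent with $m_S(1,\mathrm{triv})=1$. The following conjecture, that (K2) holds for all cells, is posed in \cite{problem}.

\begin{conjecture}
For every real form $G(\mathbb R)$ of every connected complex reductive group $G$, every dominant regular $\lambda$ and every Harish-Chandra cell $C\subset\mathrm{Irr}(\mathfrak g,K)_\lambda$ there is a subgroup $S(C)\subset\overline A(\mathcal O(C))$ with $m_C(\sigma(x,\xi))=m_{S(C)}(x,\xi)$ for every $\sigma(x,\xi)\in\Sigma(\mathcal O(C))$.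
\end{conjecture}

\subsection{Results}
All our examples are built from root systems of type $B_2$. Let $W(B_2)=\langle s,t\rangle$, where $s$ is the reflection in the long root $e_1-e_2$ and $t$ the reflection in the short root $e_2$. Its irreducible representations are $1$, $\mathrm{sgn}$, the characters
\[
\chi_{lo}:\ s\mapsto-1,\ t\mapsto1,\qquad\qquad \chi_{sh}:\ s\mapsto1,\ t\mapsto-1,
\]
and a two-dimensional representation $r$. Let $z$ denote the nontrivial element of the kernel of $\mathrm{Spin}(N)\to SO(N)$.

\begin{theorem}\label{thm:one}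
Let $G=(\mathrm{Spin}(5,\mathbb C)\times\mathrm{Spin}(5,\mathbb C))/\{(1,1),(z,z)\}$ with the real form induced by $\mathrm{Spin}(4,1)\times\mathrm{Spin}(3,2)$, and let $\lambda=\big((\tfrac32,\tfrac12),(3,1)\big)$, which is regular and integral. There is a Harish-Chandra cell $C$ in $\mathrm{Irr}(\mathfrak g,K)_\lambda$ with
\begin{equation}\label{eq:star}
C_{\mathbb Z}\otimes\mathbb C\;\cong\;r\otimes r\;+\;\chi_{sh}\otimes\chi_{lo}\;+\;\chi_{lo}\otimes\chi_{sh}.
\end{equation}
There is no subgroup $S\subset\overline A=(\mathbb Z/2)^2$ with $m_C=m_S$ on $\Sigma$. In particular the Conjecture is false.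
\end{theorem}

\begin{theorem}\label{thm:two}
Let $G=\mathrm{Spin}(9,\mathbb C)$, $G(\mathbb R)=\mathrm{Spin}(6,3)$, and let $\lambda$ have coordinates $(3,1;\tfrac32,\tfrac12)$ (regular, and dominant after reordering). Then $R(\lambda)=B_2\times B_2$, and there is a Harish-Chandra cell for which \eqref{eq:star} holds. So the Conjecture fails for a simple, simply connected $G$.
\end{theorem}

The third theorem says what replaces a subgroup in a family of examples. For a finite group $H$, a subgroup $S$ and a class $\psi\in H^2(S,\mathbb C^\times)$ put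
\begin{equation}\label{eq:mSpsi}
m_{S,\psi}(x,\xi)=\sum_s\dim\mathrm{Hom}_{S^s}\!\Big(\frac{\psi(s,\cdot)}{\psi(\cdot,s)},\ \xi^g\Big),
\end{equation}
summed as in \eqref{eq:mS}. Here $y\mapsto\psi(s,y)/\psi(y,s)$ is a character of $S^s$: in the twisted group algebra with basis $u_y$, $y\in S$, the automorphism $\mathrm{Ad}(u_s)$ multiplies $u_y$, $y\in S^s$, by this number. For trivial $\psi$ we get $m_S$.

On $\mathbb F_2^n$ we use the standard dot product and the corresponding $\perp$, identify characters of $\mathbb F_2^n$ with elements of $\mathbb F_2^n$, and write $v_{\mathsf J}$ for the part of $v$ with indices in $\mathsf J\subset\{1,\dots,n\}$. The family $\Sigma$ of $r^{\otimes n}$ for $n$ copies of $B_2$ has $\overline A=\mathbb F_2^n$ (Section~\ref{sec:labels}). For $n=1$ it is $\{r,\chi_{lo},\chi_{sh}\}$, where $\chi_{lo},\chi_{sh}$ are $\sigma(g,1),\sigma(1,\varepsilon)$ in some order, $g$ and $\varepsilon$ being the nontrivial element and the nontrivial character of $\mathbb Z/2$.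

\begin{theorem}\label{thm:three}
Let $n=a+b$ and let $Q\subset\mathbb F_2^n$ be a subspace. Put $Z_Q=\{(z^{q_i})_i:q\in Q\}$ and $G_Q=\mathrm{Spin}(5,\mathbb C)^n/Z_Q$, with the real form induced by $\mathrm{Spin}(4,1)^a\times\mathrm{Spin}(3,2)^b$. Let $\lambda=(\lambda_i)$ with $\lambda_i=(\tfrac32,\tfrac12)$ for $i\le a$ and $\lambda_i=(3,1)$ for $i>a$; it is integral. Among the irreducible modules on which $Z(G_Q)$ acts trivially there is exactly one Harish-Chandra cell $C_Q$ with special representation $r^{\otimes n}$. Let $\mathsf A=\{1,\dots,a\}$, $\mathsf B=\{a+1,\dots,n\}$ if $\chi_{sh}=\sigma(g,1)$, and interchange $\mathsf A$ and $\mathsf B$ otherwise.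
\begin{enumerate}
\item For $\sigma(x,\xi)\in\Sigma$, $m_{C_Q}(\sigma(x,\xi))$ is $1$ if $(x,\xi)\in L_Q$ and $0$ otherwise, where
\[
L_Q=\{(x,\xi):\ (x_{\mathsf A},\xi_{\mathsf B})\in Q,\ (\xi_{\mathsf A},x_{\mathsf B})\in Q^\perp\}.
\]
\item There are a subgroup $S\subset\overline A$ and an alternating form $\beta$ on $S$ with $L_Q=\{(x,\xi):x\in S,\ \xi|_S=\beta(x,\cdot)\}$. Thus $m_{C_Q}=m_{S,\psi}$ on $\Sigma$, where $\psi\in H^2(S,\mathbb C^\times)$ has commutator pairing $\psi(u,v)/\psi(v,u)=(-1)^{\beta(u,v)}$.
\item The conclusion of the Conjecture holds for $C_Q$ if and only if $Q=(Q\cap\mathbb F_2^{a})\oplus(Q\cap\mathbb F_2^{b})$.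
\item If $Q$ is the graph of a linear map $f:\mathbb F_2^{\mathsf A}\to\mathbb F_2^{\mathsf B}$, then $S=\overline A$ and $\beta((u,v),(u',v'))=f(u)\cdot v'+f(u')\cdot v$. So twists $\psi$ with $\beta$ of any even rank occur.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:one} is the case $a=b=1$, $Q$ the diagonal. By part 4, its cell has $m_C=m_{S,\psi}$ with $S=\overline A=(\mathbb Z/2)^2$ and $\psi$ the nontrivial class in $H^2(S,\mathbb C^\times)=\mathbb Z/2$; the same holds in Theorem~\ref{thm:two}, since the multiplicities there are again \eqref{eq:star}. We do not prove that pairs $(S,\psi)$ suffice for all cells of all groups.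

\subsection{The idea}\label{sec:idea}
Let $\Gamma$ be a real group with a subgroup $\Gamma^0$ of index $2$. A virtual character of $\Gamma$ is the sum of a part supported on $\Gamma^0$, which is invariant under conjugation by $\Gamma$, and a part supported on $\Gamma\smallsetminus\Gamma^0$. A virtual character of $\Gamma^0$ is the sum of a part invariant and a part anti-invariant under $\Gamma/\Gamma^0$. So, at a fixed infinitesimal character $\lambda$ and with $W(\lambda)$-modules $E^\pm$ and $T$,
\[
\mathcal K(\Gamma)=E^+\oplus T,\qquad \mathcal K(\Gamma^0)=E^+\oplus E^-: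
\]
passing from $\Gamma$ to $\Gamma^0$ exchanges $T$ for $E^-$. Take $\Gamma=SO(4,1)$ at $(\frac32,\frac12)$ or $SO(3,2)$ at $(3,1)$, with identity component $\Gamma^0$. In the subregular family $\{r,\chi_{lo},\chi_{sh}\}$, with $\overline A=\mathbb Z/2$, we shall find that $E^+$ contributes $r$, and that of $E^-$ and $T$ one contributes $\chi_{lo}$ and the other $\chi_{sh}$. Each of the groups $\Gamma$, $\Gamma^0$ therefore gives $r+\sigma(g,1)$ or $r+\sigma(1,\varepsilon)$, that is, $S=\mathbb Z/2$ or $S=1$. But $SO(4,1)$ and $SO(3,2)$ do this in opposite ways: $E^-$ contributes $\chi_{lo}$ for $SO(4,1)$ and $\chi_{sh}$ for $SO(3,2)$.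

Now glue. Let $\Gamma_Q\subset\Gamma_1\times\Gamma_2$ be the index-$2$ subgroup of pairs whose entries both lie in the identity components or both do not. Its characters on the identity component form $E_1^+\otimes E_2^+\oplus E_1^-\otimes E_2^-$, and those on the other component form $T_1\otimes T_2$. If the two factors are both $SO(4,1)$, the family part is $r\otimes r+\chi_{lo}\otimes\chi_{lo}+\chi_{sh}\otimes\chi_{sh}$, which is $m_S$ for the diagonal $S$. If they are $SO(4,1)$ and $SO(3,2)$, it is \eqref{eq:star}, which no subgroup explains.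

\subsection{Plan}
Section~\ref{sec:labels} is finite combinatorics: it shows that \eqref{eq:star} excludes every $S$, and relates isotropic subspaces to pairs $(S,\psi)$. Section~\ref{sec:components} makes the gluing precise and states the table of $E^\pm$ and $T$ (Proposition~\ref{prop:table}). Sections~\ref{sec:thm1} and~\ref{sec:thm3} deduce Theorems~\ref{thm:one} and~\ref{thm:three} from the table. The table is proved in Sections~\ref{sec:standard}--\ref{sec:so32}, and Section~\ref{sec:spin63} treats $\mathrm{Spin}(6,3)$.

\section{Labels and isotropic subspaces}\label{sec:labels}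

A two-dimensional representation of $W(B_2)$ in which $s$ and $t$ do not commute is $r$, since $s$ and $t$ commute in a sum of two characters; we shall recognize $r$ in this way.

The families of $W(B_2)$ are $\{1\}$, $\{\mathrm{sgn}\}$ and $\{r,\chi_{lo},\chi_{sh}\}$ \cite[Ch.~4]{L}. For the last one, $\mathcal O$ is the subregular orbit, $\overline A=\mathbb Z/2=\{1,g\}$, $\sigma_s=r=\sigma(1,1)$ and $\{\chi_{sh},\chi_{lo}\}=\{\sigma(g,1),\sigma(1,\varepsilon)\}$; the label $(g,\varepsilon)$ is not used. It does not matter below which of $\chi_{sh},\chi_{lo}$ is $\sigma(g,1)$. What matters is that the labeling depends only on the root system, hence is the same on every factor $B_2$. For a product of $n$ copies of $B_2$ the families, the groups $\overline A$ and the labels are products. Let $\Sigma$ be the family of $r^{\otimes n}$. Then $\overline A=\mathbb F_2^n$, usually written additively, and the labels of $\Sigma$ are the pairs $(x,\xi)\in\mathbb F_2^n\times\mathbb F_2^n$ with $x_i\xi_i=0$ for all $i$.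

\begin{proposition}\label{prop:exclude}
Let $n=2$. If a cell $C$ satisfies \eqref{eq:star}, then $m_C\ne m_S$ on $\Sigma$ for every subgroup $S\subset\overline A=(\mathbb Z/2)^2$.
\end{proposition}
\begin{proof}
We write $\overline A$ multiplicatively. Suppose $m_C=m_S$ on $\Sigma$. Since $\sigma(g,1)\otimes r$ and $r\otimes\sigma(g,1)$ do not occur in \eqref{eq:star}, $S$ contains neither $(g,1)$ nor $(1,g)$. Since $\sigma(1,\varepsilon)\otimes r$ and $r\otimes\sigma(1,\varepsilon)$ do not occur, neither $\varepsilon\otimes1$ nor $1\otimes\varepsilon$ is trivial on $S$. So $S\subset\{(1,1),(g,g)\}$ and $S\ne1$, that is, $S$ is the diagonal. But then $m_S$ takes the value $1$ at the label $((g,g),1)$ of $\sigma(g,1)\otimes\sigma(g,1)$, while neither $\chi_{sh}\otimes\chi_{sh}$ nor $\chi_{lo}\otimes\chi_{lo}$ occurs in \eqref{eq:star}.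
\end{proof}

To see what \eqref{eq:star} is instead, look at the set of all $(x,\xi)\in\mathcal M(\overline A)$ at which $m_S$ is $1$: it is the subspace $S\times S^\perp$ of $\mathbb F_2^n\oplus\mathbb F_2^n$. It has dimension $n$, and the quadratic form $(x,\xi)\mapsto\xi(x)=\sum x_i\xi_i$ vanishes on it. For $n=2$ the three labels in \eqref{eq:star} are $(0,0)$, $(e_1,e_2)$ and $(e_2,e_1)$, where $e_1,e_2$ is the standard basis of $\mathbb F_2^2$. They are exactly the labels of $\Sigma$ in the subspace $\{((x_1,x_2),(x_2,x_1))\}$, which again has dimension $n=2$ and on which $\xi(x)=2x_1x_2=0$. This suggests considering all such subspaces, not only the products. The next lemma describes them. Part (c) shows that the labels not used by $\Sigma$ cannot hide the difference.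

\begin{lemma}\label{lem:isotropic}
Let $L\subset\mathbb F_2^n\oplus\mathbb F_2^n$ be a subspace of dimension $n$ with $\xi(x)=0$ for all $(x,\xi)\in L$, and let $S$ be its image under $(x,\xi)\mapsto x$.
\begin{enumerate}
\item[(a)] There is a unique alternating bilinear form $\beta$ on $S$ with $L=\{(x,\xi):x\in S,\ \xi|_S=\beta(x,\cdot)\}$.
\item[(b)] There is a unique $\psi\in H^2(S,\mathbb C^\times)$ with commutator pairing $(-1)^\beta$, and the indicator function of $L$ is $m_{S,\psi}$.
\item[(c)] A subgroup $S'\subset\mathbb F_2^n$ satisfies $1_L=m_{S'}$ on all $(x,\xi)$ with $x_i\xi_i=0$ for all $i$ if and only if $L=S'\times S'^\perp$. Such an $S'$ exists if and only if $L$ is spanned by its elements of the forms $(x,0)$ and $(0,\xi)$.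
\end{enumerate}
\end{lemma}
\begin{proof}
(a) Uniqueness is clear, since every $x\in S$ occurs in some $(x,\xi)\in L$. Let $(x,\xi),(x',\xi')\in L$. Applying the hypothesis to their sum gives $\xi(x')+\xi'(x)=0$, so $\xi(x')=\xi'(x)$. The right-hand side does not involve $\xi$ and the left-hand side does not involve $\xi'$, so $\beta(x,x')=\xi(x')$ depends only on $x,x'\in S$. It is bilinear, because $L$ is a subspace, and $\beta(x,x)=\xi(x)=0$. By construction $L$ is contained in the subspace $\{(x,\xi):x\in S,\ \xi|_S=\beta(x,\cdot)\}$. For each $x\in S$ the $\xi$ with prescribed restriction to $S$ form a coset of $S^\perp$, so the latter subspace has dimension $\dim S+(n-\dim S)=n=\dim L$.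

(b) For a finite abelian group, sending a class to its commutator pairing is a bijection from $H^2(S,\mathbb C^\times)$ to alternating bicharacters, and for $S\cong\mathbb F_2^m$ these are the $(-1)^\beta$ with $\beta$ alternating. As $\overline A=\mathbb F_2^n$ is abelian, the only possible $s$ in \eqref{eq:mSpsi} is $s=x$, which requires $x\in S$, and $S^s=S$. So $m_{S,\psi}(x,\xi)$ is $1$ if $x\in S$ and $\xi|_S=\beta(x,\cdot)$, and $0$ otherwise.

(c) The function $m_{S'}$ is the indicator function of $S'\times S'^\perp$, so ``if'' is clear. Conversely, all $(x,0)$ and all $(0,\xi)$ satisfy $x_i\xi_i=0$. If $1_L=m_{S'}$ there, then $(x,0)\in L$ exactly for $x\in S'$ and $(0,\xi)\in L$ exactly for $\xi\in S'^\perp$. Hence $L\supset S'\times S'^\perp$, and both have dimension $n$.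

For the last assertion, $S'\times S'^\perp$ is spanned as stated. If $L$ is so spanned, then $L=S\times X$ with $X=\{\xi:(0,\xi)\in L\}$. By (a), applied with $x=0$, we have $X=S^\perp$.
\end{proof}

\section{Coherent continuation and components}\label{sec:components}

\subsection{Coherent families}
Until the end of the paper, $\Gamma$ stands for a finite-index subgroup of a product of groups $SO(p,q)$ with $p+q$ odd. Let $\mathcal K(\Gamma)_\lambda$ be the Grothendieck group, with complex coefficients, of Harish-Chandra modules of $\Gamma$ of infinitesimal character $\lambda$. The ambient complex group $G^{\mathrm{ad}}$ is a product of odd special orthogonal groups. Let $\Lambda$ be its root lattice, which is $\mathbb Z^N$ in the usual coordinates. A \emph{coherent family} is a map $\Theta$ on $\lambda+\Lambda$ such that $\Theta(\mu)\in\mathcal K(\Gamma)_\mu$ and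
\[
F\otimes\Theta(\mu)=\sum_{\nu\in\mathrm{wt}(F)}\Theta(\mu+\nu)\qquad\text{for every }F\in\mathrm{Rep}(G^{\mathrm{ad}}),
\]
weights being counted with multiplicity. We use the same notation and the same definition for Levi subgroups of $\Gamma$ and their finite-index subgroups, with $F$ restricted from $G^{\mathrm{ad}}$.

\begin{fact}[Schmid; Vogan {\cite[\S7.2]{V}}]\label{fact:coherent}
If $\lambda$ is regular, each $X\in\mathcal K(\Gamma)_\lambda$ lies in a unique coherent family $\Theta$ with $\Theta(\lambda)=X$. The action of $w\in W(\lambda)$ is $w\cdot X=\Theta(w^{-1}\lambda)$.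
\end{fact}

\begin{fact}\label{fact:functorial}
Restriction to and induction from finite-index subgroups, twisting by finite-order characters trivial on the identity component, and conjugation preserve coherent families, hence commute with $W(\lambda)$. For products of groups, $\mathcal K$ and the Weyl group action are tensor products.
\end{fact}

We identify $\mathcal K(\Gamma)_\lambda$ with a space of conjugation-invariant distributions on $\Gamma$ by taking characters; characters of inequivalent irreducible modules are linearly independent. Tensoring with $F$ is multiplication by the character of $F$.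

\subsection{One group with two components}
Let $\Gamma$ be $SO(4,1)$ or $SO(3,2)$, more generally $SO(p,q)$ with $p+q$ odd and $p,q\ge1$. Then $\Gamma^0=SO(p,q)_0$ has index $2$. Let $\eta$ be the character of $\Gamma$ with kernel $\Gamma^0$; on $S(O(p)\times O(q))$ it is the determinant of the $O(p)$-part. Put
\[
E=\mathcal K(\Gamma^0)_\lambda=E^+\oplus E^-,\qquad T=\{\Theta\in\mathcal K(\Gamma)_\lambda:\eta\Theta=-\Theta\},
\]
where $E^\pm$ are the $\pm1$-eigenspaces of conjugation by $\Gamma/\Gamma^0$. By Fact~\ref{fact:functorial} these are $W(\lambda)$-modules. The space $T$ consists of the virtual characters of $\Gamma$ that are supported on $\Gamma\smallsetminus\Gamma^0$, and it is spanned by the restrictions $\frac12(\Theta-\eta\Theta)$ of characters of $\Gamma$ to that coset. The $\Theta$ with $\eta\Theta=\Theta$ are those supported on $\Gamma^0$. Restriction to $\Gamma^0$ is a $W(\lambda)$-isomorphism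
\begin{equation}\label{eq:Eplus}
\{\Theta\in\mathcal K(\Gamma)_\lambda:\eta\Theta=\Theta\}\;\cong\;E^+ .
\end{equation}
It is injective because of the support. It is surjective because for $\vartheta\in E^+$ the virtual character $\frac12\mathrm{Ind}_{\Gamma^0}^\Gamma\vartheta$ is supported on $\Gamma^0$ and restricts there to $\frac12(\vartheta+\vartheta)=\vartheta$.

The analytic input for Theorems~\ref{thm:one} and~\ref{thm:three} is the following table, proved in Sections~\ref{sec:so41} and~\ref{sec:so32}.

\begin{proposition}\label{prop:table}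
As $W(B_2)$-modules,
\[
\begin{array}{l|ccc}
 & E^+ & E^- & T\\ \hline
SO(4,1),\ \lambda=(\tfrac32,\tfrac12)\rule{0pt}{2.6ex} & r\oplus\mathrm{sgn} & \chi_{lo} & \chi_{sh}\oplus\mathrm{sgn}\\
SO(3,2),\ \lambda=(3,1)\rule{0pt}{2.6ex} & r\oplus1\oplus1 & 1\oplus\chi_{sh} & 1\oplus\chi_{lo}
\end{array}
\]
\end{proposition}

We call the sum of the constituents of a module that belong to a family $\Sigma$ its \emph{$\Sigma$-part}. For the subregular family, the $\Sigma$-parts are $r,\chi_{lo},\chi_{sh}$ in the first row and $r,\chi_{sh},\chi_{lo}$ in the second.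

\subsection{Gluing several groups}
For $1\le i\le n$ let $\Gamma_i$ be $SO(4,1)$ or $SO(3,2)$, with $\Gamma_i^0,\lambda_i,\eta_i,E_i=E_i^+\oplus E_i^-,T_i$ as above. Write $\eta_i=(-1)^{k_i}$ with $k_i:\Gamma_i\to\mathbb F_2$, and $k=(k_i):\prod\Gamma_i\to\mathbb F_2^n$. For a subspace $Q\subset\mathbb F_2^n$ put $\Gamma_Q=k^{-1}(Q)$. The cosets of $\Gamma^0=\prod\Gamma_i^0$ in $\Gamma_Q$ are the sets $\Gamma^q=k^{-1}(q)$, $q\in Q$. Each $\Gamma^q$ is a product of the cosets $\Gamma_i\smallsetminus\Gamma_i^0$ ($q_i=1$) and $\Gamma_i^0$ ($q_i=0$). Hence one expects the virtual characters of $\Gamma_Q$ on $\Gamma^q$ to be built from the $T_i$ with $q_i=1$ and the $E_i$ with $q_i=0$. The only constraint is invariance under conjugation by all of $\Gamma_Q$.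

\begin{lemma}\label{lem:gluing}
As $W(\lambda)$-modules,
\[
\mathcal K(\Gamma_Q)_\lambda\;\cong\;\bigoplus_{q\in Q}\Big[\bigotimes_{q_i=1}T_i\otimes\bigotimes_{q_i=0}E_i\Big]^Q ,
\]
where $q'\in Q$ acts trivially on $T_i$ and by $(\pm1)^{q_i'}$ on $E_i^\pm$. The summand for $q$ consists of the virtual characters supported on $\Gamma^q$.
\end{lemma}
\begin{proof}
Let $V_q$ be the space of restrictions to $\Gamma^q$, extended by zero, of elements of $\mathcal K(\Gamma_Q)_\lambda$. The restriction of $\Theta$ is $|Q|^{-1}\sum_{\chi\in\widehat Q}\chi(q)\,\chi\Theta$, with $\widehat Q$ acting by twists. So $V_q\subset\mathcal K(\Gamma_Q)_\lambda$, it is $W(\lambda)$-stable by Fact~\ref{fact:functorial}, and $\mathcal K(\Gamma_Q)_\lambda=\bigoplus_qV_q$. Put $U_q=\bigotimes_{q_i=1}T_i\otimes\bigotimes_{q_i=0}E_i$, a space of distributions on $\Gamma^q$. Conjugation by $\gamma\in\Gamma_Q$ preserves $U_q$ and acts on it through $k(\gamma)\in Q$ as stated: elements of $T_i$ are virtual characters of $\Gamma_i$, so conjugation by $\Gamma_i$ fixes them. We show that $V_q=U_q^Q$,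 and then that this identification is $W(\lambda)$-equivariant.

\emph{$V_q\subset U_q^Q$.} Elements of $V_q$ are invariant, so we must show that the character of every irreducible module of $\Gamma_Q$ restricts on $\Gamma^q$ to an element of $U_q$. Let $X=\boxtimes X_i$ be an irreducible module of $\Gamma^0$. Its stabilizer in $\Gamma_Q$ is $\Gamma_{Q_X}$ with $Q_X=\{q'\in Q:\ q'_i=1\Rightarrow X_i\text{ is fixed by }\Gamma_i\}$. If $X_i$ is fixed by $\Gamma_i$, it extends to a module $X_i^+$ of $\Gamma_i$, because $\Gamma_i/\Gamma_i^0$ is cyclic. Let $\tilde X$ be the restriction to $\Gamma_{Q_X}$ of the external tensor product of the $X_i^+$ ($X_i$ fixed) and the $X_i$ ($X_i$ not fixed), a module of $\prod_{X_i\text{ fixed}}\Gamma_i\times\prod_{X_i\text{ not fixed}}\Gamma_i^0$. It extends $X$ to its stabilizer, so by Clifford theory the irreducible modules of $\Gamma_Q$ whose restriction to $\Gamma^0$ contains $X$ are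
\[
\mathrm{Ind}_{\Gamma_{Q_X}}^{\Gamma_Q}(\tilde X\otimes\zeta),\qquad\zeta\in\widehat{Q_X}.
\]
As $\Gamma_{Q_X}$ is normal in $\Gamma_Q$, the character of this module on $\Gamma^q$ is $0$ if $q\notin Q_X$. If $q\in Q_X$, it is $\zeta(q)$ times the sum over $Q/Q_X$ of the conjugates of the character of $\tilde X$ on $\Gamma^q$. The latter is the tensor product of the characters of $X_i^+$ on $\Gamma_i\smallsetminus\Gamma_i^0$ ($q_i=1$) and of $X_i$ on $\Gamma_i^0$ ($q_i=0$), so it and its conjugates lie in $U_q$.

\emph{$U_q^Q\subset V_q$.} The space $U_q$ is spanned by the restrictions to $\Gamma^q$ of the characters of the modules $Y=\boxtimes_{q_i=1}Y_i\boxtimes\boxtimes_{q_i=0}X_i$, where $Y_i$ is a module of $\Gamma_i$ and $X_i$ a module of $\Gamma_i^0$. Restrict $Y$ to $\Gamma_{\langle q\rangle}=k^{-1}(\{0,q\})$ and induce to $\Gamma_Q$. As $\Gamma_{\langle q\rangle}$ is normal, the induced character on $\Gamma^q$ is the sum over $Q/\langle q\rangle$ of the conjugates of the character of $Y$ on $\Gamma^q$. This last character lies in $U_q$, so it is invariant under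 $q$. Hence the sum is $|Q/\langle q\rangle|$ times its $Q$-average, and these averages span $U_q^Q$.

\emph{$W(\lambda)$-equivariance.} Let $\vartheta=\otimes\vartheta_i\in U_q$ and let $\Theta_i$ be the coherent family through $\vartheta_i$. If $q_i=1$, then $\eta_i\Theta_i(\mu_i)=-\Theta_i(\mu_i)$ for all $\mu_i$, because $-\eta_i\Theta_i$ is also a coherent family through $\vartheta_i$. The previous paragraph works at every infinitesimal character, so the $Q$-average of $\otimes\Theta_i(\mu_i)$ is a virtual character of $\Gamma_Q$ for every $\mu\in\lambda+\Lambda$. Multiplying by the characters of the modules $F=\boxtimes F_i$, which are invariant under conjugation, shows that these averages form a coherent family. It passes through the $Q$-average of $\vartheta$, and its value at $w^{-1}\lambda$ is the $Q$-average of $w\cdot\vartheta$.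
\end{proof}

\subsection{From $G_Q$ to $\Gamma_Q$}\label{sec:GQ}
Let $G_Q(\mathbb R)$ be as in Theorem~\ref{thm:three}, $\Gamma_i=SO(4,1)$ for $i\le a$, $\Gamma_i=SO(3,2)$ for $i>a$, and let $\sigma$ be the complex conjugation that defines the real form on $\mathrm{Spin}(5,\mathbb C)^n$ and its quotients. We claim that \emph{$\Gamma_Q$ is the image of $G_Q(\mathbb R)\to SO(5,\mathbb C)^n$, and the kernel is $Z(G_Q)$.}

Let $\gamma\in\prod\Gamma_i=(SO(5,\mathbb C)^n)^\sigma$ and lift it to $\tilde g\in\mathrm{Spin}(5,\mathbb C)^n$. Then $\sigma(\tilde g)=(z^{\kappa_i})\tilde g$ for some $\kappa\in\mathbb F_2^n$. Changing $\tilde g$ by an element $(z^{a_i})$ does not affect $\kappa$, since such elements are $\sigma$-fixed. So $\kappa_i=0$ exactly when $\gamma_i$ lies in the image of $\mathrm{Spin}(5,\mathbb C)^\sigma$ (for the $i$-th real form). This last group is connected, as the group of real points of a simply connected group, so its image is $\Gamma_i^0$. Hence $\kappa=k(\gamma)$. The image of $\tilde g$ in $G_Q$ is real if and only if $(z^{\kappa_i})\in Z_Q$, that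 is, $k(\gamma)\in Q$. The kernel of $G_Q\to SO(5,\mathbb C)^n$ is the image of $\{(z^{a_i})\}$, which is $Z(G_Q)$, and all of it is real.

Thus the $(\mathfrak g,K)$-modules for $G_Q(\mathbb R)$ on which $Z(G_Q)$ acts trivially are the Harish-Chandra modules of $\Gamma_Q$. Since $Z(G_Q)$ acts trivially on every $F\in\mathrm{Rep}(G^{\mathrm{ad}})$, the relation $\le_{LR}$ only relates modules with the same character of $Z(G_Q)$. So $\mathcal K(\Gamma_Q)_\lambda$ is a $W(\lambda)$-stable summand of $K\mathcal M(\mathfrak g,K)_\lambda\otimes\mathbb C$ that is spanned by a union of cells.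

\subsection{Reading off a cell}
\begin{lemma}\label{lem:read}
Let $\mathcal K_+$ be a $W(\lambda)$-stable summand of $K\mathcal M(\mathfrak g,K)_\lambda\otimes\mathbb C$ spanned by a union of cells, and let $\Sigma$ be a family with special representation $\sigma_s$. If $\sigma_s$ occurs exactly once in $\mathcal K_+$, then exactly one cell $C$ in $\mathcal K_+$ has family $\Sigma$, and $C_{\mathbb Z}\otimes\mathbb C$ is isomorphic to the $\Sigma$-part of $\mathcal K_+$.
\end{lemma}
\begin{proof}
Filtering by $\le_{LR}$ and using complete reducibility, $\mathcal K_+\cong\bigoplus_CC_{\mathbb Z}\otimes\mathbb C$. By (K1), members of $\Sigma$ occur only in cells with family $\Sigma$, such cells contain only members of $\Sigma$, and each contains $\sigma_s$ exactly once.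
\end{proof}
This is why no analysis of irreducible modules is needed: total multiplicities in $\mathcal K_+$ suffice, and these can be computed in any convenient basis.

\section{Proof of Theorem~\ref{thm:one}}\label{sec:thm1}
The values of $\lambda$ on the coroots $e_1\pm e_2$, $2e_i$ of each factor are integers, so $\lambda$ is integral. Take $n=2$, $\Gamma_1=SO(4,1)$, $\Gamma_2=SO(3,2)$ and $Q=\{(0,0),(1,1)\}$. In Lemma~\ref{lem:gluing}, $q=(0,0)$ contributes $(E_1\otimes E_2)^Q=E_1^+\otimes E_2^+\oplus E_1^-\otimes E_2^-$ and $q=(1,1)$ contributes $T_1\otimes T_2$. By Proposition~\ref{prop:table},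
\[
\mathcal K(\Gamma_Q)_\lambda\cong(r+\mathrm{sgn})\otimes(r+1+1)\ \oplus\ \chi_{lo}\otimes(1+\chi_{sh})\ \oplus\ (\chi_{sh}+\mathrm{sgn})\otimes(1+\chi_{lo}).
\]
The constituents in $\Sigma=\{r,\chi_{lo},\chi_{sh}\}\otimes\{r,\chi_{lo},\chi_{sh}\}$ are $r\otimes r$, $\chi_{lo}\otimes\chi_{sh}$ and $\chi_{sh}\otimes\chi_{lo}$, each once. By Section~\ref{sec:GQ} and Lemma~\ref{lem:read} there is a cell satisfying \eqref{eq:star}, and Proposition~\ref{prop:exclude} excludes every $S$. \qed

\begin{remark}
Relabeling does not rescue the Conjecture. Take $\Gamma_1=\Gamma_2=SO(4,1)$ and $Q$ diagonal. The same computation gives a cell with $r\otimes r+\chi_{lo}\otimes\chi_{lo}+\chi_{sh}\otimes\chi_{sh}$. If the two factors $B_2$ were given opposite conventions for $\sigma(g,1)$, then in terms of labels this would be what \eqref{eq:star} is for equal conventions, and the argument of Proposition~\ref{prop:exclude} would exclude every $S$ for this cell.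
\end{remark}

\section{Proof of Theorem~\ref{thm:three}}\label{sec:thm3}

\emph{Part 1.} In Lemma~\ref{lem:gluing}, expand $E_i=E_i^+\oplus E_i^-$ for $q_i=0$, and let $c\in\mathbb F_2^n$ be the indicator of the indices at which $E_i^-$ is chosen. Then $q_ic_i=0$ for all $i$. The element $q'\in Q$ acts on the corresponding term by $(-1)^{q'\cdot c}$, so the term survives exactly when $c\in Q^\perp$. By Proposition~\ref{prop:table} the $\Sigma$-part of $\mathcal K(\Gamma_Q)_\lambda$ is
\[
\sum_{\substack{(q,c)\in Q\times Q^\perp\\ q_ic_i=0\ \forall i}}\ \bigotimes_i\tau_i,\qquad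
\tau_i=\begin{cases}r& \text{if }q_i=c_i=0,\\ \text{the }\{r,\chi_{lo},\chi_{sh}\}\text{-part of }T_i& \text{if }q_i=1,\\ \text{the }\{r,\chi_{lo},\chi_{sh}\}\text{-part of }E_i^-& \text{if }c_i=1.\end{cases}
\]
By the definition of $\mathsf A$ and $\mathsf B$, for $i\in\mathsf A$ these parts of $T_i$ and $E_i^-$ are $\sigma(g,1)$ and $\sigma(1,\varepsilon)$, so $\tau_i$ has label $(x_i,\xi_i)=(q_i,c_i)$. For $i\in\mathsf B$ they are $\sigma(1,\varepsilon)$ and $\sigma(g,1)$, so $(x_i,\xi_i)=(c_i,q_i)$. Hence
\begin{equation}\label{eq:qc}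
q=(x_{\mathsf A},\xi_{\mathsf B}),\qquad c=(\xi_{\mathsf A},x_{\mathsf B}),
\end{equation}
and the terms correspond bijectively to the $(x,\xi)\in L_Q$ with $x_i\xi_i=0$ for all $i$, each with multiplicity one. In particular $r^{\otimes n}$, with label $(0,0)$, occurs once. Section~\ref{sec:GQ} and Lemma~\ref{lem:read} give existence and uniqueness of $C_Q$ and part 1.

\emph{Part 2.} By \eqref{eq:qc}, $L_Q\cong Q\times Q^\perp$ has dimension $n$, and $\xi(x)=x_{\mathsf A}\cdot\xi_{\mathsf A}+x_{\mathsf B}\cdot\xi_{\mathsf B}=q\cdot c=0$ on it. Apply Lemma~\ref{lem:isotropic}(a),(b).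

\emph{Part 3.} The condition on $Q$ says $Q=Q_{\mathsf A}\oplus Q_{\mathsf B}$ with $Q_{\mathsf J}=Q\cap\mathbb F_2^{\mathsf J}$. By part 1 and Lemma~\ref{lem:isotropic}(c) we must show that it holds if and only if $L_Q$ is spanned by its elements of the forms $(x,0)$ and $(0,\xi)$. If $Q=Q_{\mathsf A}\oplus Q_{\mathsf B}$, then $Q^\perp=Q_{\mathsf A}^\perp\oplus Q_{\mathsf B}^\perp$ with $\perp$ taken inside $\mathbb F_2^{\mathsf A}$ and $\mathbb F_2^{\mathsf B}$. In this case
\[
L_Q=\{x_{\mathsf A}\in Q_{\mathsf A},\ x_{\mathsf B}\in Q_{\mathsf B}^\perp,\ \xi_{\mathsf A}\in Q_{\mathsf A}^\perp,\ \xi_{\mathsf B}\in Q_{\mathsf B}\}=S\times S^\perp,\qquad S=Q_{\mathsf A}\times Q_{\mathsf B}^\perp .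
\]
Conversely, the map $(x,\xi)\mapsto q=(x_{\mathsf A},\xi_{\mathsf B})$ sends $L_Q$ onto $Q$, elements $(x,0)$ into $Q_{\mathsf A}$, and elements $(0,\xi)$ into $Q_{\mathsf B}$. So if $L_Q$ is spanned by such elements, then $Q=Q_{\mathsf A}+Q_{\mathsf B}$.

\emph{Part 4.} If $Q=\{(u,f(u))\}$, then $Q^\perp=\{(f^{T}(v),v)\}$. With $x=(u,v)$, \eqref{eq:qc} gives $L_Q=\{((u,v),(f^T(v),f(u)))\}$. So $S=\overline A$ and $\beta((u,v),(u',v'))=f^T(v)\cdot u'+f(u)\cdot v'=f(u')\cdot v+f(u)\cdot v'$. The rank of $\beta$ is $2\,\mathrm{rk}(f)$; for $a=b=m$ and $f$ an isomorphism it is $2m$. \qed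

\section{Bases of standard modules}\label{sec:standard}

It remains to compute $E^\pm$ and $T$. We do this in bases of standard modules. At the infinitesimal characters that we use, every standard module is induced from a relative discrete series, so these bases are explicit. All parabolic induction is normalized.

\begin{fact}\label{fact:induced}
Let $P=MN$ be a real parabolic subgroup of $\Gamma$.
\begin{enumerate}
\item[(a)] Let $u\in W$, and let $\Theta^M$ be a family on $u\lambda+\Lambda$ that is coherent for the restrictions $F|_M$. Then $\mu\mapsto\mathrm{Ind}_P\,\Theta^M(u\mu)$ is a coherent family on $\lambda+\Lambda$.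
\item[(b)] The class of $\mathrm{Ind}_P(X)$ depends only on $(M,X)$ up to $\Gamma$-conjugacy.
\end{enumerate}
\end{fact}
For (a), $\mathrm{Ind}_P(X)\otimes F=\mathrm{Ind}_P(X\otimes F|_P)$, the graded object of $F|_P$ for a suitable filtration is $F|_M$, and the weights of $F$ are $W$-stable. For (b), the global character of $\mathrm{Ind}_P(X)$ is given by a formula that involves only $M$ and the character of $X$.

\subsection{Data}
Let $V$ be a real quadratic space of odd dimension and let $\Gamma$ be $SO(V)$ or $SO(V)_0$. A \emph{datum} for $\Gamma$ is a pair $(M,\omega)$: $M=Z_\Gamma(\mathfrak a)$ is a Levi subgroup, $\mathfrak a$ being the split part of its center, and $\omega$ is a relative discrete series of $M$ of infinitesimal character $\lambda$, on which $\mathfrak a$ acts by its \emph{exponent} $\nu$. Since $GL(m,\mathbb R)$ has no relative discrete series for $m\ge3$, $M$ is the intersection with $\Gamma$ of a product of blocks $GL(1,\mathbb R)$, $GL(2,\mathbb R)$ and one $SO(V')$ with $\dim V'$ odd. Each block takes its share of the coordinates of $\lambda$,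 up to $W$. The \emph{exponent of a $GL$-block} is the average of the coordinates that it carries:
\begin{itemize}
\item a $GL(1)$-block carries one coordinate, equal to its exponent;
\item a $GL(2)$-block carries two coordinates $(x,y)$ with $x-y\in\mathbb Z_{>0}$, and has exponent $\frac{x+y}2$;
\item $SO(V')$ carries coordinates in $\frac12+\mathbb Z$, because Harish-Chandra parameters of discrete series of $SO(V')$ lie in the half sum of positive roots plus the weight lattice $\mathbb Z^m$ of the group.
\end{itemize}
Let $\varepsilon_i$ be the linear form on $\mathfrak a$ by which the $i$-th $GL$-block acts on its standard representation. The roots of $\mathfrak a$ are among $\pm\varepsilon_i,\pm2\varepsilon_i,\pm\varepsilon_i\pm\varepsilon_j$. If the block exponents are $c_i$, then for the invariant form $\langle\nu,\varepsilon_i\rangle=c_i$. The group $N_\Gamma(\mathfrak a)$ acts on $\mathfrak a$ by signed permutations of the $\varepsilon_i$ that preserve block sizes, hence on exponents by the same signed permutations of the $c_i$. Consider the hypothesis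

\medskip
\noindent(H)\quad \emph{$\lambda$ is real and regular, and for each datum the block exponents are nonzero with distinct absolute values.}

\medskip
If (H) holds for $SO(V)$, it holds for $SO(V)_0$: a relative discrete series of $M\cap SO(V)_0$ is a constituent of the restriction of one of $M$, so the same exponents occur.

\begin{lemma}\label{lem:basis}
Assume {\rm(H)}.
\begin{enumerate}
\item[(a)] Two data on the same $M$ with the same exponent are $\Gamma$-conjugate only if they are isomorphic; an element of $\Gamma$ that conjugates one to the other lies in $M$.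
\item[(b)] The classes $[\mathrm{Ind}_P\,\omega]$, for $(M,\omega)$ up to $\Gamma$-conjugacy, form a basis of $\mathcal K(\Gamma)_\lambda$.
\end{enumerate}
\end{lemma}
\begin{proof}
(a) Such an element normalizes $M$, hence $\mathfrak a$, and acts on block exponents by a signed permutation that fixes a vector whose entries are nonzero with distinct absolute values. So it centralizes $\mathfrak a$, that is, lies in $M$, and conjugation by it does not change the isomorphism class.

(b) The group $\Gamma$ is in Harish-Chandra's class. By the Langlands classification, irreducible modules correspond to $\Gamma$-classes of triples $(P=MN,\tau,\nu)$ with $\tau$ irreducible tempered and $\nu$ real and strictly $P$-dominant, and the standard modules $\mathrm{Ind}_P(\tau\otimes e^\nu)$ form a basis, being unitriangular with respect to the irreducibles. Here $\tau$ is a constituent of a module induced from $\omega'\otimes e^{i\kappa}$ on a Levi subgroup $M'\subset M$, with $\omega'$ a discrete series and $\kappa$ real. As $\lambda$ is real, $\kappa=0$. If $M'\ne M$, then $(M',\omega'\otimes e^\nu)$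 is a datum whose exponent is orthogonal to some root of $\mathfrak a'$ in $M$. Such an exponent has a zero block exponent or two block exponents of equal absolute value, contrary to (H). So $M'=M$, $\tau$ is a relative discrete series and $(M,\tau\otimes e^\nu)$ is a datum. Conversely, by (H) the exponent of a datum is not orthogonal to any root of $\mathfrak a$, so it is strictly dominant for a unique $P=MN$. Hence classes of triples correspond bijectively to classes of data. By Fact~\ref{fact:induced}(b) the choice of $P$ does not matter for the class $[\mathrm{Ind}_P\,\omega]$.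
\end{proof}

\begin{lemma}\label{lem:restrict}
Let $\Gamma=SO(V)$ with $V$ indefinite of odd dimension, $\Gamma^0=SO(V)_0$, and assume {\rm(H)}. Let $(M,\omega)$ be a datum of $\Gamma$. If $\eta\omega\not\cong\omega$, then $\mathrm{Ind}_P\,\omega|_{\Gamma^0}$ is one standard module. If $\eta\omega\cong\omega$, then $\omega|_{M\cap\Gamma^0}=U_+\oplus U_-$, and $\mathrm{Ind}_P\,\omega|_{\Gamma^0}$ is the sum of two distinct standard modules, interchanged by $\Gamma/\Gamma^0$. All standard modules of $\Gamma^0$ arise in this way. In particular the differences $\mathrm{Ind}(U_+-U_-)$, one for each class with $\eta\omega\cong\omega$, form a basis of $E^-$.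
\end{lemma}
\begin{proof}
The character $\eta$ is nontrivial on $M$: either $M=\Gamma$, or $M$ contains a $GL$-block, where $\eta=\mathrm{sgn}\det$. So $\Gamma=M\Gamma^0$ and $\mathrm{Ind}_P\,\omega|_{\Gamma^0}=\mathrm{Ind}(\omega|_{M\cap\Gamma^0})$. By Clifford theory for the index-$2$ subgroup $M\cap\Gamma^0$ of $M$, the restriction $\omega|_{M\cap\Gamma^0}$ is irreducible if $\eta\omega\not\cong\omega$ and is $U_+\oplus U_-$ with $U_+\not\cong U_-$ otherwise. Moreover $M$ interchanges $U_\pm$, every relative discrete series of $M\cap\Gamma^0$ arises in this way, and two $\omega$'s whose restrictions have a common constituent are equal up to a twist by $\eta$. By Lemma~\ref{lem:basis}(a) for $\Gamma^0$, the data $(M\cap\Gamma^0,U_\pm)$ are not $\Gamma^0$-conjugate, so they give different basis elements.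

Thus $\Gamma/\Gamma^0$ permutes the basis of standard modules of $\Gamma^0$. It interchanges the members of each pair $\mathrm{Ind}\,U_\pm$ and fixes the other basis elements. Pairs coming from data that are not $\Gamma$-conjugate are disjoint: if they had a common member, then after conjugation by $\Gamma$ the two data would live on the same $M$ and their restrictions to $M\cap\Gamma^0$ would have a common constituent, so, both being fixed by $\eta$, they would be isomorphic. This gives the basis of $E^-$.
\end{proof}

On the blocks of a Levi subgroup of $SO(V)$ the character $\eta$ is given by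
\begin{equation}\label{eq:eta}
\eta|_{GL(m)}=\mathrm{sgn}\det,\qquad \eta|_{SO(V')}=\eta_{V'},
\end{equation}
where $\eta_{V'}=1$ if $V'$ is definite.

\section{$SO(4,1)$ at $(\tfrac32,\tfrac12)$}\label{sec:so41}

Let $\Gamma=SO(4,1)$ and $\lambda=(\frac32,\frac12)$. We prove the first row of Proposition~\ref{prop:table}.

\emph{Basis.} Up to conjugacy, the only proper Levi subgroup is $M=GL(1,\mathbb R)\times SO(3)$. Exponents are $\pm\frac32,\pm\frac12$, so (H) holds for $\Gamma$ and $\Gamma^0$. For $y\in\frac12+\mathbb Z$ let $\pi_y$ be the irreducible representation of $SO(3)$ of dimension $2y$ if $y>0$, and $\pi_{-y}=-\pi_y$. By the Weyl character formula this is a coherent family. For $\delta\in\{1,\mathrm{sgn}\}$ and $x,y\in\frac12+\mathbb Z$ put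
\[
I_\delta(x,y)=\mathrm{Ind}\big(\delta\,\mathrm{sgn}^{x-1/2}|\cdot|^x\boxtimes\pi_y\big).
\]
The factor $\mathrm{sgn}^{x-1/2}$ is there because a weight $m$ of $F$ on $GL(1,\mathbb R)$ is the character $\mathrm{sgn}^m|\cdot|^m$. By Fact~\ref{fact:induced}(a), $\mu\mapsto I_\delta(\mu_1,\mu_2)$ and $\mu\mapsto I_\delta(\mu_2,\mu_1)$ are coherent. Two identities hold:
\begin{equation}\label{eq:so41}
I_\delta(x,-y)=-I_\delta(x,y),\qquad I_\delta(-x,y)=I_{\delta\,\mathrm{sgn}}(x,y).
\end{equation}
For the second, conjugate by the element of $SO(4,1)$ that is a reflection in $O(1,1)$ inverting $GL(1)$, times $-1$ on the remaining $\mathbb R^3$, and use Fact~\ref{fact:induced}(b): the character $\delta\,\mathrm{sgn}^{-x-1/2}|\cdot|^{-x}$ becomes $\delta\,\mathrm{sgn}^{x+1/2}|\cdot|^{x}$, and $\pi_y$ is unchanged because $-1_3$ is central in $O(3)$. Put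
\[
A_\delta=I_\delta(\tfrac32,\tfrac12),\qquad B_\delta=I_\delta(\tfrac12,\tfrac32).
\]
By the conjugation used for \eqref{eq:so41} every datum on $M$ is conjugate to the one of some $A_\delta$ or $B_\delta$. These four are not conjugate: the exponents $\frac32$ and $\frac12$ have different absolute values, and Lemma~\ref{lem:basis}(a) separates the two values of $\delta$.

The group $\Gamma^0$ has two discrete series $D_\pm$ of infinitesimal character $\lambda$, with Harish-Chandra parameters $(\frac32,\pm\frac12)$, since the Weyl group $W_K$ of $\mathfrak{so}(4)$ consists of permutations and even sign changes. The element $\mathrm{diag}(1,1,1,-1;-1)\in\Gamma\smallsetminus\Gamma^0$ interchanges them, so $\Gamma$ has a single discrete series $D=\mathrm{Ind}_{\Gamma^0}^\Gamma D_+$ of this infinitesimal character, and $\eta D=D$. By \eqref{eq:eta}, $\eta|_M=\mathrm{sgn}\boxtimes1$, so $\eta A_\delta=A_{\delta\,\mathrm{sgn}}$ and $\eta B_\delta=B_{\delta\,\mathrm{sgn}}$. Hence $\mathcal K(\Gamma)_\lambda$ has basis $D,A_\delta,B_\delta$, and by Lemma~\ref{lem:restrict}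 $\mathcal K(\Gamma^0)_\lambda$ has basis $D_+$, $D_-$, $A^0=A_\delta|_{\Gamma^0}$, $B^0=B_\delta|_{\Gamma^0}$ (independent of $\delta$).

\emph{Action on induced modules.} The families through $A_\delta$ and $B_\delta$ are $I_\delta(\mu_1,\mu_2)$ and $I_\delta(\mu_2,\mu_1)$. Evaluating at $s\lambda=(\frac12,\frac32)$ and $t\lambda=(\frac32,-\frac12)$ and using \eqref{eq:so41},
\[
sA_\delta=B_\delta,\qquad sB_\delta=A_\delta,\qquad tA_\delta=-A_\delta,\qquad tB_\delta=I_\delta(-\tfrac12,\tfrac32)=B_{\delta\,\mathrm{sgn}}.
\]

\emph{$T$.} A basis is $A_1-A_{\mathrm{sgn}},\ B_1-B_{\mathrm{sgn}}$. Here $s$ interchanges the two vectors, while $t$ is $-1$ on both. So $T\cong\chi_{sh}\oplus\mathrm{sgn}$.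

\emph{$E^\pm$.} On $\langle A^0,B^0\rangle\subset E^+$, $s$ interchanges the basis vectors and $t=\mathrm{diag}(-1,1)$. These do not commute, so this is $r$. For the quotient by $\langle A^0,B^0\rangle$ we compare characters on the regular set of the compact Cartan subgroup $T_c$. There $A^0$ and $B^0$ vanish: the character of an induced module vanishes on regular elements not conjugate into $M$, and the centralizer of an element of $M$ contains the noncompact group $GL(1,\mathbb R)$, whereas a regular element of $T_c$ has compact centralizer. The characters of $D_\pm$ are linearly independent there. By Schmid, the coherent family through a discrete series with Harish-Chandra parameter $\mu_0$ is given on the regular set of $T_c$ by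
\[
(-1)^{d}\Delta^{-1}\sum_{w\in W_K}\mathrm{sgn}(w)e^{w\mu}\qquad\text{for all }\mu\in\mu_0+\Lambda,
\]
where $d=\frac12\dim(\Gamma/K_\Gamma)$, with $K_\Gamma$ a maximal compact subgroup, and $\Delta$ is the Weyl denominator of the chamber of $\mu_0$. From now on let $\Delta$ be the one for $\lambda$. The chamber of $t\lambda$ has denominator $-\Delta$. So on $T_c$ the families with values $D_+$ and $D_-$ at $\lambda$, as functions of $\mu\in\lambda+\Lambda$, are
\[
(-1)^d\Delta^{-1}\sum_{w\in W_K}\mathrm{sgn}(w)e^{w\mu}\qquad\text{and}\qquad-(-1)^d\Delta^{-1}\sum_{w\in W_K}\mathrm{sgn}(w)e^{wt\mu}.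
\]
Evaluate them at $s\lambda$ and $t\lambda$. We have $s\in W_K$, $ts=(tst)t$ with $tst\in W_K$, and $s,tst$ are odd. Hence, modulo $\langle A^0,B^0\rangle$,
\[
sD_\pm=-D_\pm,\qquad tD_\pm=-D_\mp .
\]
So $D_++D_-$ spans a copy of $\mathrm{sgn}$ in $E^+/\langle A^0,B^0\rangle$, and $E^+\cong r\oplus\mathrm{sgn}$. The line $E^-=\mathbb C(D_+-D_-)$ is $W(B_2)$-stable and meets $\langle A^0,B^0\rangle\subset E^+$ only in $0$, so $s=-1$ and $t=+1$ on it: $E^-\cong\chi_{lo}$. \qed

\section{$GL(2)$-blocks, and $SO(3,2)$ at $(3,1)$}\label{sec:so32}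

The coordinates $3,1$ do not lie in $\frac12+\mathbb Z$, so they are never carried by an $SO(V')$; in $SO(3,2)$ they are carried by $GL(1)^2$ or $GL(2)$. We treat these blocks inside a slightly larger group, because $\mathrm{Spin}(6,3)$ needs the same formulas.

\subsection{Setting}
Let $V=\mathbb R^{2,2}\oplus V_0$ with $V_0=\mathbb R^{1,0}$ or $\mathbb R^{4,1}$, $\Gamma=SO(V)$, $\Gamma^0=SO(V)_0$. Let $\mathbb R^{2,2}=U\oplus U^*$ with bases $e_i$ and $f_i$ $(i=1,2)$, where $U,U^*$ are isotropic and $\langle e_i,f_j\rangle=\delta_{ij}$. Let $\lambda=(3,1;\lambda_0)$, and let $\Psi=\Psi(\mu_0)$ be a coherent family for $SO(V_0)$ on $\lambda_0$ plus the root lattice, to be omitted if $V_0=\mathbb R^{1,0}$. Here $s,t$ are the reflections in $e_1-e_2$ and $e_2$ acting on the first two coordinates of $\lambda$. For $\delta_1,\delta_2\in\{1,\mathrm{sgn}\}$ and $x,y\in\mathbb Z$, Fact~\ref{fact:induced}(a) makes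
\[
I_{\delta_1\delta_2}(x,y;\mu_0)=\mathrm{Ind}\big(\delta_1\mathrm{sgn}^{x-1}|\cdot|^x\boxtimes\delta_2\mathrm{sgn}^{y-1}|\cdot|^y\boxtimes\Psi(\mu_0)\big)
\]
coherent in $(x,y;\mu_0)$. Put $J_{\delta_1\delta_2}=I_{\delta_1\delta_2}(3,1;\lambda_0)$.

For $GL(2)$ we first need $SL(2,\mathbb R)$. For $n\in\mathbb Z$ let $\Theta^+(n)$ be the class of the Verma-type module with lowest weight $n+1$, whose $SO(2)$-weights are $n+1,n+3,\dots$, and $\Theta^-(n)$ the class of the one with highest weight $-n-1$. Tensoring a Verma module with a finite-dimensional $F$ shows that $\Theta^\pm$ are coherent. For $n\ge1$, $\Theta^\pm(n)=D_n^\pm$ is a discrete series and $\Theta^\pm(-n)=D_n^\pm+F_n$ with $F_n$ irreducible of dimension $n$. On $GL(2)^+=SL(2,\mathbb R)\times\mathbb R_{>0}$ let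
\[
D^\pm(x,y)=\Theta^\pm(x-y)\otimes\varpi^{x+y},\qquad x,y\in\mathbb Z,
\]
where $\varpi^k$ is the character $u\mapsto u^k$ of the group $\mathbb R_{>0}$ of positive scalars; this is coherent on $\mathbb Z^2$. In particular
\begin{equation}\label{eq:D13}
D^\pm(1,3)=D^\pm(3,1)+\Phi,\qquad \Phi=F_2\otimes\varpi^4 .
\end{equation}
The crucial point is that \emph{the same} $\Phi$ appears for both signs. Put
\[
\mathfrak D(x,y)=\mathrm{Ind}_{GL(2)^+}^{GL(2)}D^+(x,y),\qquad \mathcal D(x,y;\mu_0)=\mathrm{Ind}\big(\mathfrak D(x,y)\boxtimes\Psi(\mu_0)\big),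
\]
and $\mathcal D_1=\mathcal D(3,1;\lambda_0)$, $\mathcal D_2=\mathcal D(3,-1;\lambda_0)$. Conjugation by an element of determinant $-1$ interchanges $D^+(x,y)$ and $D^-(x,y)$, so $\mathfrak D(x,y)|_{GL(2)^+}=D^+(x,y)+D^-(x,y)$.

Finally let $w_0\in SO(V)$ be $e_i\leftrightarrow f_i$ on $\mathbb R^{2,2}$ and $1$ on $V_0$. It is $+1$ on the positive plane spanned by the $e_i+f_i$ and $-1$ on the negative plane spanned by the $e_i-f_i$, so $w_0\in\Gamma^0$. It acts on $GL(U)$ by $h\mapsto{}^th^{-1}$. On $SL(2,\mathbb R)$ this is conjugation by an element of $SL(2,\mathbb R)$, and scalars are inverted. Hence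
\begin{equation}\label{eq:w0}
w_0\ \text{carries}\ D^\pm(x,y)\ \text{to}\ D^\pm(-y,-x)\ \text{(same sign) and is trivial on }SO(V_0).
\end{equation}

\begin{lemma}\label{lem:gl2}
For every $\Psi$,
\begin{gather}
sJ_{\delta_1\delta_2}=J_{\delta_2\delta_1},\qquad tJ_{\delta_1\delta_2}=J_{\delta_1\delta_2},\label{eq:J}\\
s\mathcal D_1=J_{1,\mathrm{sgn}}+J_{\mathrm{sgn},1}-\mathcal D_1,\qquad s\mathcal D_2=\mathcal D_2,\qquad t\mathcal D_1=\mathcal D_2,\qquad t\mathcal D_2=\mathcal D_1 .\label{eq:Dact}
\end{gather}
\end{lemma}
\begin{proof}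
Since $3$ and $1$ are odd, the factors $\mathrm{sgn}^{x-1},\mathrm{sgn}^{y-1}$ are trivial at all $(\pm3,\pm1)$, $(\pm1,\pm3)$. So $sJ_{\delta_1\delta_2}=I_{\delta_1\delta_2}(1,3;\lambda_0)$ is induced from $\delta_1|\cdot|\boxtimes\delta_2|\cdot|^3\boxtimes\Psi(\lambda_0)$, and a permutation matrix in $GL(U)$ turns this into $J_{\delta_2\delta_1}$. Next, $tJ_{\delta_1\delta_2}=I_{\delta_1\delta_2}(3,-1;\lambda_0)$ is induced from $\delta_1|\cdot|^3\boxtimes\delta_2|\cdot|^{-1}\boxtimes\Psi(\lambda_0)$. Conjugating by $(e_2\leftrightarrow f_2)\oplus(-1_{V_0})$ inverts the second character and gives $J_{\delta_1\delta_2}$; this element has determinant $1$ because $\dim V_0$ is odd, and $-1_{V_0}$ centralizes $SO(V_0)$. This proves \eqref{eq:J}.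

The family through $\mathcal D_1$ is $\mathcal D(\mu_1,\mu_2;\mu_0)$ and the one through $\mathcal D_2$ is $\mathcal D(\mu_1,-\mu_2;\mu_0)$. Evaluating at $t\lambda$ gives the last two formulas of \eqref{eq:Dact}. Evaluating at $s\lambda$ gives $s\mathcal D_1=\mathcal D(1,3;\lambda_0)$ and $s\mathcal D_2=\mathcal D(1,-3;\lambda_0)$. The latter equals $\mathcal D(3,-1;\lambda_0)=\mathcal D_2$ by \eqref{eq:w0} and Fact~\ref{fact:induced}(b). For the former, \eqref{eq:D13} gives $\mathfrak D(1,3)=\mathfrak D(3,1)+\tilde\Phi+\tilde\Phi\otimes\mathrm{sgn}\det$, where $\tilde\Phi$ is an extension of $\Phi$ to $GL(2)$. The principal series of $GL(2)$ attached to $|\cdot|^3\boxtimes\mathrm{sgn}|\cdot|$ restricts to $SL(2,\mathbb R)$ as the principal series of $\mathrm{sgn}|\cdot|^2$, with class $F_2+D_2^++D_2^-$. So this series and its twist by $\mathrm{sgn}\det$, which is attached to $\mathrm{sgn}|\cdot|^3\boxtimes|\cdot|$, are $\mathfrak D(3,1)+\tilde\Phi$ and $\mathfrak D(3,1)+\tilde\Phi\otimes\mathrm{sgn}\det$ in some order. Their sum is $\mathfrak D(3,1)+\mathfrak D(1,3)$.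 Inducing to $\Gamma$ in stages, $J_{1,\mathrm{sgn}}+J_{\mathrm{sgn},1}=\mathcal D_1+\mathcal D(1,3;\lambda_0)$.
\end{proof}

\subsection{The second row of Proposition~\ref{prop:table}}
Let $V_0=\mathbb R^{1,0}$, so $\Gamma=SO(3,2)$ and $\lambda=(3,1)$. Up to conjugacy, the possible $M$ are $GL(1)^2$, with exponents $\pm3,\pm1$, and $GL(2)$, with $(x,y)\in\{(3,1),(3,-1),(1,-3),(-1,-3)\}$ and exponents $\pm2,\pm1$. So (H) holds.

\emph{Basis.} Any signed permutation of the two $GL(1)$-blocks is realized in $\Gamma$, as in the proof of \eqref{eq:J}, so the exponents on $GL(1)^2$ can be brought to $(3,1)$; this gives the four $J_{\delta_1\delta_2}$. A relative discrete series of $GL(2)$ is determined by $(x,y)$ and equals $\mathfrak D(x,y)$. Conjugation by $w_0$ identifies $(-1,-3)$ with $(3,1)$ and $(1,-3)$ with $(3,-1)$; the two classes have exponents $\pm2$ and $\pm1$, so they are not conjugate. With Lemma~\ref{lem:basis}, $\mathcal K(\Gamma)_\lambda$ has basis $J_{\delta_1\delta_2},\mathcal D_1,\mathcal D_2$. By \eqref{eq:eta}, $\eta J_{\delta_1\delta_2}=J_{\delta_1\mathrm{sgn},\delta_2\mathrm{sgn}}$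 and $\eta\mathcal D_j=\mathcal D_j$.

\emph{$T$.} A basis is $J_{1,1}-J_{\mathrm{sgn},\mathrm{sgn}},\ J_{1,\mathrm{sgn}}-J_{\mathrm{sgn},1}$. By \eqref{eq:J}, $W(B_2)$ fixes the first vector, and on the second we have $s=-1$, $t=1$. So $T\cong1\oplus\chi_{lo}$.

\emph{$E^+$}, realized as the $\eta$-invariants by \eqref{eq:Eplus}. The vectors $J_{1,1}+J_{\mathrm{sgn},\mathrm{sgn}}$ and $J_{1,\mathrm{sgn}}+J_{\mathrm{sgn},1}$ are fixed by $W(B_2)$. Modulo these, \eqref{eq:Dact} says that on $(\mathcal D_1,\mathcal D_2)$ we have $s=\mathrm{diag}(-1,1)$ and $t$ interchanges. This is $r$, so $E^+\cong r\oplus1\oplus1$.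

\emph{$E^-$.} Here $GL(2)\cap\Gamma^0=GL(2)^+$. By Lemma~\ref{lem:restrict}, $E^-$ has basis $\mathcal N_1=\mathcal N(3,1)$ and $\mathcal N_2=\mathcal N(3,-1)$, where $\mathcal N(x,y)$ is induced to $\Gamma^0$ from $D^+(x,y)-D^-(x,y)$ and is coherent. As for $\mathcal D_1,\mathcal D_2$, the families through $\mathcal N_1,\mathcal N_2$ are $\mathcal N(\mu_1,\mu_2)$ and $\mathcal N(\mu_1,-\mu_2)$. By \eqref{eq:D13} the terms $\Phi$ cancel, and $s\mathcal N_1=\mathcal N(1,3)=\mathcal N_1$. Also $t\mathcal N_1=\mathcal N_2$ and $t\mathcal N_2=\mathcal N_1$. By \eqref{eq:w0}, with $w_0\in\Gamma^0$, and Fact~\ref{fact:induced}(b) for $\Gamma^0$, $s\mathcal N_2=\mathcal N(1,-3)=\mathcal N(3,-1)=\mathcal N_2$. So $s=1$ and $t$ has eigenvalues $\pm1$, whence $E^-\cong1\oplus\chi_{sh}$.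

This completes the proof of Proposition~\ref{prop:table}, and with it the proofs of Theorems~\ref{thm:one} and~\ref{thm:three}. \qed

\section{Proof of Theorem~\ref{thm:two}}\label{sec:spin63}

The simple group $\mathrm{Spin}(6,3)$ has no factors to glue. The role of the two factors is played by the integral and the half-integral coordinates of $\lambda$, which never share a block, and that of gluing by the passage from $SO(6,3)$ to its identity component.

\subsection{Reduction}
Let $V=\mathbb R^{2,2}\oplus V_0$ with $V_0=\mathbb R^{4,1}$, $\Gamma=SO(V)=SO(6,3)$, $\Gamma^0=SO(6,3)_0$, and $\lambda=(3,1;\frac32,\frac12)$. The coroots of $\mathfrak{so}(9)$ are $\pm2e_i$, on which $\lambda$ is integral, and $\pm e_i\pm e_j$ $(i\ne j)$, on which $\lambda$ is integral exactly when $i,j$ both lie in $\{1,2\}$ or both in $\{3,4\}$. So $R(\lambda)=B_2\times B_2$ and $W(\lambda)=W_2\times W_1$, with $W_2$ acting on $(3,1)$ and $W_1$ on $(\frac32,\frac12)$. Write $E_1^\pm,T_1$ for the modules of Section~\ref{sec:so41} and $E_2^\pm,T_2$ for those of Section~\ref{sec:so32}. In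 tensor products below $W_2$ acts on the first factor; \eqref{eq:star} is symmetric in the two factors.

The group $\mathrm{Spin}(6,3)$ is connected, being the real points of a simply connected group, and maps onto $\Gamma^0$ with kernel $\{1,z\}$, the center of $\mathrm{Spin}(9,\mathbb C)$. As in Section~\ref{sec:GQ}, the modules on which $z$ acts trivially form a $W(\lambda)$-stable summand $\mathcal K_+=\mathcal K(\Gamma^0)_\lambda$ spanned by a union of cells. We compute the parts of $\mathcal K(\Gamma^0)_\lambda$ that are invariant and anti-invariant under $\Gamma/\Gamma^0$.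

\subsection{Data for $SO(6,3)$}
The coordinates $\pm3,\pm1$ are not carried by an $SO(V')$, and a $GL(2)$-block, having $x-y\in\mathbb Z$, does not mix $\{3,1\}$ with $\{\frac32,\frac12\}$. So $3,1$ are carried by $GL(1)^2$ or by one $GL(2)$. By Witt's theorem, and since $O(V)=SO(V)\times\{\pm1\}$, we may conjugate so that these blocks live on the fixed $\mathbb R^{2,2}$. The complement is $V_0=\mathbb R^{4,1}$, of Witt index $1$, so $\frac32,\frac12$ are carried by $SO(4,1)$ or by $GL(1)\times SO(3)$. The exponents are $\pm3,\pm1$ (two $GL(1)$'s) or one of $\pm2,\pm1$ (one $GL(2)$), together with at most one of $\pm\frac32,\pm\frac12$. They are nonzero with distinct absolute values. So (H) holds for $\Gamma$ and $\Gamma^0$.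

We normalize data further. The permutation matrices in $GL(U)$, the elements $(e_i\leftrightarrow f_i)\oplus(-1_{V_0})$, the element $w_0$, and the element of $SO(V_0)$ used for \eqref{eq:so41} all lie in $\Gamma$. With them every datum is brought to the form $(M,\omega_2\boxtimes\omega_1)$ with $\omega_2$ one of the six modules that induce to $J_{\delta_1\delta_2},\mathcal D_1,\mathcal D_2$ in the case of $SO(3,2)$, and $\omega_1$ one of the five that give $D,A_\delta,B_\delta$ for $SO(4,1)$.

These $30$ data are pairwise not conjugate. Indeed, suppose that two of them are conjugate. Then they have the same block types, hence the same $M$. All block exponents are positive, so the two data have the same set of exponents on blocks of each size. On the $GL(1)$-blocks the order of the exponents is fixed by our normalization: $3$ and $1$ on the two blocks in $\mathbb R^{2,2}$, if these occur, and $\frac32$ or $\frac12$ on the block in $V_0$, if it occurs. So the two data have the same exponent, and Lemma~\ref{lem:basis}(a) shows that they are equal.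

By Lemma~\ref{lem:basis}(b) and induction in stages, the map
\begin{equation}\label{eq:tensor}
\mathcal K(SO(3,2))_{(3,1)}\otimes\mathcal K(SO(4,1))_{(3/2,1/2)}\longrightarrow\mathcal K(\Gamma)_\lambda,\qquad [\mathrm{Ind}\,\omega_2]\otimes\Psi\mapsto\mathrm{Ind}(\omega_2\boxtimes\Psi),
\end{equation}
defined on the basis $[\mathrm{Ind}\,\omega_2]$ of the first factor, is a linear isomorphism.

\subsection{The invariant part}
The map \eqref{eq:tensor} is $W_2\times W_1$-equivariant. For $W_1$ this is Fact~\ref{fact:induced}(a). For $W_2$ it holds because the formulas of Lemma~\ref{lem:gl2} are the same for $V_0=\mathbb R^{1,0}$ and for $V_0=\mathbb R^{4,1}$ with any $\Psi$. By \eqref{eq:eta}, $\eta$ acts as $\eta\otimes\eta$. By \eqref{eq:Eplus} the invariant part of $\mathcal K(\Gamma^0)_\lambda$ is therefore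
\[
\mathcal K(\Gamma)_\lambda^{\eta=1}\cong E_2^+\otimes E_1^+\ \oplus\ T_2\otimes T_1,
\]
with $\Sigma$-part $r\otimes r+\chi_{lo}\otimes\chi_{sh}$.

\subsection{The anti-invariant part $\mathcal A$}
By Lemma~\ref{lem:restrict} we need the data with $\eta\omega\cong\omega$. Twisting by $\eta$ changes the characters of the $GL(1)$-blocks, so no such block may occur; this leaves $\mathfrak D(3,\pm1)\boxtimes D$ on $GL(2,\mathbb R)\times SO(4,1)=L$, which are fixed by $\eta$. By \eqref{eq:eta},
\[
L^0=L\cap\Gamma^0=\{(h,y):\mathrm{sgn}\det h=\eta(y)\}\ \supset\ L^{00}=GL(2)^+\times SO(4,1)_0,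
\]
with index $2$. Let $\Psi_\pm$ be the coherent families for $SO(4,1)_0$ with value $D_\pm$ at $(\frac32,\frac12)$, and put
\[
U_\pm(x,y;\mu)=\mathrm{Ind}_{L^{00}}^{L^0}\big(D^+(x,y)\boxtimes\Psi_\pm(\mu)\big).
\]
An element of $L^0\smallsetminus L^{00}$ interchanges $D^+\leftrightarrow D^-$ and $D_+\leftrightarrow D_-$ simultaneously. So for $(x,y)=(3,\pm1)$ and $\mu=(\frac32,\frac12)$ the restrictions to $L^{00}$ are
\[
U_+=D^+\boxtimes D_++D^-\boxtimes D_-,\qquad U_-=D^+\boxtimes D_-+D^-\boxtimes D_+ .
\]
Thus $U_\pm$ are irreducible and inequivalent, and $(\mathfrak D(3,\pm1)\boxtimes D)|_{L^0}=U_++U_-$. Hence $\mathcal A$ has basis $\mathcal N_1=\mathcal N(3,1)$, $\mathcal N_2=\mathcal N(3,-1)$, where now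
\[
\mathcal N(x,y)=\mathrm{Ind}\big(U_+-U_-\big)(x,y;\tfrac32,\tfrac12).
\]
By Facts~\ref{fact:functorial} and~\ref{fact:induced}(a), $\mathrm{Ind}(U_+-U_-)(\mu_1,\pm\mu_2;\mu_3,\mu_4)$ are the coherent families through $\mathcal N_1$ (upper sign) and $\mathcal N_2$ (lower sign).
\begin{itemize}
\item \emph{$W_1$.} The difference $U_+-U_-$ is induced from $D^+(x,y)\boxtimes(\Psi_+-\Psi_-)$, and $\mathbb C(D_+-D_-)=E_1^-\cong\chi_{lo}$. So $W_1$ acts on $\mathcal A$ by $\chi_{lo}$.
\item \emph{$s$ on $\mathcal N_1$.} We have $s\mathcal N_1=\mathcal N(1,3)$ and $D^+(1,3)=D^+(3,1)+\Phi$ by \eqref{eq:D13}. An element of $L^0\smallsetminus L^{00}$ fixes $\Phi$, which extends to $GL(2)$, and interchanges $D_\pm$. So $\Phi\boxtimes D_+$ and $\Phi\boxtimes D_-$ induce to the same module of $L^0$, their contributions cancel, and $s\mathcal N_1=\mathcal N_1$.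
\item \emph{$t$.} $t\mathcal N_1=\mathcal N_2$ and $t\mathcal N_2=\mathcal N_1$.
\item \emph{$s$ on $\mathcal N_2$.} $s\mathcal N_2=\mathcal N(1,-3)$. The element $w_0\in\Gamma^0$ normalizes $L^0$ and $L^{00}$, is trivial on $SO(4,1)$ and carries $D^+(1,-3)$ to $D^+(3,-1)$ by \eqref{eq:w0}. By Fact~\ref{fact:induced}(b), $s\mathcal N_2=\mathcal N_2$.
\end{itemize}
So $\mathcal A\cong(1\oplus\chi_{sh})\otimes\chi_{lo}$ as a $W_2\times W_1$-module, with $\Sigma$-part $\chi_{sh}\otimes\chi_{lo}$.

\subsection{Conclusion}
The $\Sigma$-part of $\mathcal K_+$ is $r\otimes r+\chi_{lo}\otimes\chi_{sh}+\chi_{sh}\otimes\chi_{lo}$. By Lemma~\ref{lem:read} there is a cell satisfying \eqref{eq:star}, and Proposition~\ref{prop:exclude} excludes every $S$. \qed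

\begin{remark}
The result is consistent with (K2). For $SO(6,3)$ itself, \eqref{eq:tensor} shows that the $\Sigma$-part of $\mathcal K(\Gamma)_\lambda$ is that of $(E_2^+\oplus T_2)\otimes(E_1^+\oplus T_1)$, namely $(r+\chi_{lo})\otimes(r+\chi_{sh})$. Since $r+\sigma(g,1)$ and $r+\sigma(1,\varepsilon)$ are given by $\mathbb Z/2$ and by the trivial group, this is $m_S$ with $S$ one of the two coordinate subgroups of $(\mathbb Z/2)^2$, as (K2) predicts. Passing to $\mathrm{Spin}(6,3)$ produces the twist.
\end{remark}

\begin{thebibliography}{9}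
\bibitem{L} G.~Lusztig, \emph{Characters of Reductive Groups over a Finite Field}.
\bibitem{problem} \emph{Structure of Harish-Chandra cells}, \texttt{https://math.mit.edu/sites/lg/2020/Sep9\_David\_Vogan.pdf}.
\bibitem{V} D.~Vogan, \emph{Representations of Real Reductive Lie Groups}.
\end{thebibliography}

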